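# Common zeros of $T$ and $\mathcal K(T)$: complete antilocality for symbols that are rational on each half-line

## 1. The guess: a jump of the symbol at the origin forbids common zeros

Throughout, $\hat T(\xi)=\int e^{-ix\xi}T(x)\,dx$. A function $K$ on $\mathbb R$, the symbol, defines an operator $\mathcal K$ by
$$\widehat{\mathcal K(T)}(\xi)=K(\xi)\,\hat T(\xi).$$
If $K$ is bounded, the domain is $\operatorname{dom}\mathcal K=L^2(\mathbb R)$.

**Definition.** $\mathcal K$ is *completely antilocal* if for every measurable $E\subset\mathbb R$ with $|E|>0$ and every $T\in\operatorname{dom}\mathcal K$,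
$$T=\mathcal K(T)=0\ \text{ a.e. on }E\quad\Longrightarrow\quad T=0 .\tag{1}$$

The question, from "On the Uncertainty Principle in Harmonic Analysis" (http://nato-us.org/analysis2000/papers/havin.pdf), concerns
$$K(\xi)=\operatorname{sgn}\xi\cdot\frac{\xi-i}{\xi-2i}.$$
It is stated as known that (1) holds for this $K$ if one adds the assumption $T\in W_2^1(\mathbb R)$, that is, $T,T'\in L^2$. Is (1) true for every $T\in L^2(\mathbb R)$?

The natural first guess is **yes**, because the factor $\operatorname{sgn}\xi$ alone gives (up to a constant) the Hilbert transform, for which (1) is true, and the rational factor looks like a tame modification. Let us test this guess on the two factors separately.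

*The rational factor alone.* Let $K_0(\xi)=\frac{\xi-i}{\xi-2i}$ and $D=-i\,d/dx$. Take $0\neq\phi\in C_c^\infty(\mathbb R)$ and $T=(D-2i)\phi$. Then $\hat T=(\xi-2i)\hat\phi$, so $T\ne0$, and $\mathcal K_0(T)=(D-i)\phi$. Both functions vanish off $\operatorname{supp}\phi$. So (1) fails for $K_0$, and the rational factor is not harmless by itself.

*The sign factor alone.* We need two textbook facts.

A function $g\in L^2(\mathbb R)$ with $\hat g=0$ on $(-\infty,0)$ is the boundary function of
$$g(z)=\frac1{2\pi}\int_0^\infty\hat g(\xi)e^{iz\xi}\,d\xi,\qquad z\in\mathbb C_+=\{\operatorname{Im}z>0\}.$$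
These functions form the Hardy space $H^2(\mathbb C_+)$. Each has nontangential (n.t.) limits a.e. on $\mathbb R$, equal to $g(x)$. Here "n.t. limit $\ell$ at $x$" means that $g(z)\to\ell$ as $z\to x$ inside $\{|\operatorname{Re}z-x|<M\operatorname{Im}z\}$, for each $M$. If also $\xi\hat g\in L^2$, then $g'\in H^2(\mathbb C_+)$, with boundary function the weak derivative of $g$ on $\mathbb R$. Likewise with $\hat g=0$ on $(0,\infty)$ and $\mathbb C_-=\{\operatorname{Im}z<0\}$.

**Privalov's theorem** (e.g. Pommerenke, *Boundary Behaviour of Conformal Maps*, Ch. 6). A holomorphic function in the disc $\mathbb D$ with n.t. limit $0$ on a boundary set of positive measure is identically $0$.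

We use it in a half-disc $\Omega=\{|z-x_0|<\rho,\ \operatorname{Im}z>0\}$, for sets of positive measure on its diameter. To transfer it, let $\psi:\mathbb D\to\Omega$ be a conformal map. It extends to a homeomorphism of the closures and is real on the open arc that corresponds to the open diameter. By Schwarz reflection it extends analytically and injectively across that arc, so $\psi'\ne0$ there. Hence $\psi$ respects n.t. approach and positivity of measure along the arc. The theorem for $\mathbb C_+$ follows: if $g$ has n.t. limit $0$ a.e. on $E$, take a half-disc centered at a density point of $E$, get $g=0$ there, and apply the identity theorem.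

Now let $K=\operatorname{sgn}\xi$ and $T=\mathcal K(T)=0$ a.e. on $E$. The function $T+\mathcal K(T)$ has Fourier transform $2\cdot1_{(0,\infty)}\hat T$, so it is in $H^2(\mathbb C_+)$. It vanishes on $E$, so it is $0$. Likewise $T-\mathcal K(T)\in H^2(\mathbb C_-)$ is $0$. Hence $T=0$.

So one factor allows common zeros, the other forbids them, and the guess says that the jump wins. It does:

**Theorem 1.** Let $\alpha\ne\beta$ be real, $\beta\ne0$, and $K(\xi)=\operatorname{sgn}\xi\,\dfrac{\xi-i\alpha}{\xi-i\beta}$. If $T\in L^2(\mathbb R)$, $|E|>0$ and $T=\mathcal K(T)=0$ a.e. on $E$, then $T=0$.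

The question is the case $\alpha=1$, $\beta=2$, and the answer is yes, with no smoothness assumed. The Fourier normalization does not matter. With $e^{-2\pi ix\xi}$ in the transform, the substitution $\xi\mapsto\xi/2\pi$ gives our setting with $(\alpha,\beta)=(2\pi,4\pi)$. With $e^{+ix\xi}$ we replace $\xi$ by $-\xi$ and get $(-1,-2)$ and a change of sign of $K$, which (1) does not see.

Later we prove a classification (Theorem 2) for all symbols that are rational on each half-line: (1) holds exactly when the two rational functions are different.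

## 2. Two real equations on $E$ for one Hardy function

We begin the proof of Theorem 1 by rewriting the hypothesis.

**Step 1: reduction to real $T$.** The purpose is to be able to speak of real and imaginary parts. We compute
$$\overline{K(-\xi)}=-\operatorname{sgn}\xi\cdot\frac{-\xi+i\alpha}{-\xi+i\beta}=-K(\xi).$$
Since $\widehat{\overline T}(\xi)=\overline{\hat T(-\xi)}$, the transform of $\overline{\mathcal K(T)}$ is $\overline{K(-\xi)\hat T(-\xi)}=-K(\xi)\widehat{\overline T}(\xi)$. So $\mathcal K(\overline T)=-\overline{\mathcal K(T)}$. Hence $\overline T$, and therefore $\operatorname{Re}T$ and $\operatorname{Im}T$, satisfy the hypotheses of Theorem 1. It suffices to treat each, so assume $T$ is real.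

**Step 2: clearing the denominator.** The purpose is to replace the quotient by differential operators. Put $\hat P=\hat T/(i\xi+\beta)$. Since $\beta\neq0$, $P\in W_2^1(\mathbb R)$ and $P'+\beta P=T$. Moreover $\overline{\hat P(-\xi)}=\hat P(\xi)$, so $P$ is real. Let
$$\hat f=2\cdot1_{(0,\infty)}\hat P=\hat P+\operatorname{sgn}\xi\,\hat P .$$
Then $f,f'\in H^2(\mathbb C_+)$. Write $f=u+iv$ on $\mathbb R$, with $u,v\in W_2^1$ real. The boundary function of $f'$ is $u'+iv'$. The function with transform $g(\xi)=\operatorname{sgn}\xi\,\hat P(\xi)$ is purely imaginary, because $\overline{g(-\xi)}=-g(\xi)$. Hence $u=P$ and $\widehat{iv}=\operatorname{sgn}\xi\,\hat P$. Since $i\xi+\alpha=i(\xi-i\alpha)$ and $i\xi+\beta=i(\xi-i\beta)$,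
$$K\hat T=\operatorname{sgn}\xi\,\frac{i\xi+\alpha}{i\xi+\beta}\,(i\xi+\beta)\hat P=(i\xi+\alpha)\,\widehat{iv}.$$
So $T=u'+\beta u$ and $\mathcal K(T)=i(v'+\alpha v)$, and the hypothesis is
$$u'+\beta u=0,\qquad v'+\alpha v=0\qquad\text{a.e. on }E.\tag{2}$$

In terms of $f$, this says $\operatorname{Re}(f'+\beta f)=0$ and $\operatorname{Im}(f'+\alpha f)=0$ on $E$. If $\alpha=\beta$, one and the same holomorphic function has vanishing real and imaginary part, and Privalov's theorem finishes. If $\alpha\neq\beta$, they are parts of *different* functions, and one such condition alone forces nothing. Indeed, if $|\mathbb R\setminus E|>0$, take a real $w\in L^2$, $w\ne0$, vanishing on $E$. The function in $H^2(\mathbb C_+)$ with transform $2i\,1_{(0,\infty)}\hat w=i\hat w+i\operatorname{sgn}\xi\,\hat w$ has imaginary part $w$, because the second summand is the transform of a real function. So it is nonzero and real on $E$.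

**Test: $E$ contains an interval $J$.** Since $u,v$ are absolutely continuous, (2) gives $u=Ae^{-\beta x}$ and $v=Be^{-\alpha x}$ on $J$ with real $A,B$. The holomorphic function $f-Ae^{-\beta z}-iBe^{-\alpha z}$ has n.t. limit $0$ a.e. on $J$, so it is $0$ in $\mathbb C_+$. Hence $u=Ae^{-\beta x}$ and $v=Be^{-\alpha x}$ on all of $\mathbb R$. A real exponential (or a constant) is in $L^2(\mathbb R)$ only with coefficient $0$. So $f=0$, $P=u=0$, $T=0$. The guess passes.

**Test: $T\in W_2^1$.** We use a standard fact.

**Fact (F).** If $g\in W_2^1(\mathbb R)$ and $g=0$ a.e. on $E$, then $g'=0$ a.e. on $E$.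

*Proof.* The continuous representative of $g$ is differentiable a.e., with classical derivative equal to the weak one. Almost every point of $E'=\{x\in E:g(x)=0\}$ is a density point of $E'$, hence an accumulation point of $E'$. If $g$ is differentiable there, the difference quotients along $E'$ are $0$, so the derivative is $0$. $\square$

If $T\in W_2^1$, then $P\in W_2^2$, so $f''\in H^2(\mathbb C_+)$, and (F) allows us to differentiate (2) on $E$. There $u'=-\beta u$, $u''=\beta^2u$, $v'=-\alpha v$, $v''=\alpha^2v$, so a.e. on $E$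
$$f''+(\alpha+\beta)f'+\alpha\beta f=\big(\beta^2-(\alpha+\beta)\beta+\alpha\beta\big)u+i\big(\alpha^2-(\alpha+\beta)\alpha+\alpha\beta\big)v=0 .$$
The left side is in $H^2(\mathbb C_+)$, so it is $0$ in $\mathbb C_+$ by Privalov. Therefore $f=c_1e^{-\beta z}+c_2e^{-\alpha z}$ with complex $c_1,c_2$. On $\mathbb R$ this is an $L^2$ solution of a linear equation $p(D)f=0$ with constant coefficients and $p\not\equiv0$. Then $p\hat f=0$, and $\hat f$ vanishes off the finite zero set of $p$. So $f=0$, and again $T=0$.

**Where this stops.** For $T\in L^2$ the functions $T=u'+\beta u$ and $\mathcal K(T)=i(v'+\alpha v)$ are only in $L^2$, so (F) cannot be applied to them, and $f''$ has no boundary values at our disposal. Nor can we mollify: $T*\phi_\varepsilon(x)$ is an average of $T$ over a neighborhood of $x$. If $E$ is closed and nowhere dense, every neighborhood meets the complement of $E$ in a set of positive measure, so $T*\phi_\varepsilon$ need not vanish on $E$. We have (2), once, as an equation a.e. on $E$, and may never differentiate it along $E$.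

## 3. Functions $A$ and $B$ that are real on $E$ and linked inside $\mathbb C_+$

The way out is to differentiate only inside $\mathbb C_+$, where everything is smooth, and to let the boundary see only undifferentiated quantities.

**Step 3: holomorphic extensions of $u|_E$ and $v|_E$.** The purpose is to turn (2) into a statement about values. On $E$ we have $f=u+iv$ and, by (2), $f'=-\beta u-i\alpha v$. As $\alpha\ne\beta$, we can solve for $u$ and $v$ as complex combinations of $f$ and $f'$. So define in $\mathbb C_+$
$$a=\frac{f'+\alpha f}{\alpha-\beta},\qquad b=\frac{f'+\beta f}{i(\beta-\alpha)} .$$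
These are holomorphic with n.t. limits a.e. on $\mathbb R$. By (2), on $E$,
$$f'+\alpha f=u'+\alpha u=(\alpha-\beta)u,\qquad f'+\beta f=i(v'+\beta v)=i(\beta-\alpha)v .$$
So $a=u$ and $b=v$ a.e. on $E$, and both $a$ and $b$ are *real* on $E$.

**Step 4: the differential relation.** The purpose is to find what links $a$ and $b$ in $\mathbb C_+$. One would like $a'=-\beta a$ and $b'=-\alpha b$, but this we do not have. What holds identically in $\mathbb C_+$ is
$$a+ib=\frac{(f'+\alpha f)-(f'+\beta f)}{\alpha-\beta}=f,\qquad \beta a+i\alpha b=\frac{\beta(f'+\alpha f)-\alpha(f'+\beta f)}{\alpha-\beta}=-f'.$$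
Differentiate the first identity and compare with the second: $a'+ib'=-\beta a-i\alpha b$, that is,
$$(a'+\beta a)+i(b'+\alpha b)=0\quad\text{in }\mathbb C_+ .$$
With the integrating factors $A=e^{\beta z}a$, $B=e^{\alpha z}b$, and with $\gamma=\beta-\alpha$, $\varphi=e^{\gamma z}$, this reads
$$A'=-i\varphi B'\quad\text{in }\mathbb C_+ ,\tag{3}$$
since $A'=e^{\beta z}(a'+\beta a)$ and $B'=e^{\alpha z}(b'+\alpha b)$. As $e^{\beta x},e^{\alpha x}$ are real, $A$ and $B$ have real n.t. limits a.e. on $E$. The goal is to show that $A$ and $B$ are constant.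

**The model $\gamma=0$.** Suppose that (3) held with $\varphi\equiv1$. Let $X=\operatorname{Im}A$ and $Y=\operatorname{Im}B$, which vanish on $E$. Write $z=x+iy$, $\partial=\partial_z$ and $\bar\partial=\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$. From $X=(A-\overline A)/2i$ we get $\partial X=A'/2i$, and likewise $\partial Y=B'/2i$. So $\partial X=-i\,\partial Y$. Conjugate, with $X,Y$ real: $\bar\partial X=i\,\bar\partial Y$. Thus $X-iY$ is holomorphic and vanishes on $E$, so it is $0$. For $\gamma\ne0$ we imitate this and look at the error.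

**Step 5: a combination of $X$ and $Y$ that is almost holomorphic.** The purpose is to produce one function that vanishes on $E$ and whose $\bar\partial$-derivative is controlled by its own size. Again $X=\operatorname{Im}A$, $Y=\operatorname{Im}B$; both have n.t. limit $0$ a.e. on $E$. By (3), $\partial X=-i\varphi\,\partial Y$, and conjugation gives
$$\bar\partial X=i\overline\varphi\,\bar\partial Y .$$
Put $W=X-i\overline\varphi\,Y$. Since $\bar\partial\overline\varphi=\overline{\partial\varphi}=\gamma\overline\varphi$,
$$\bar\partial W=i\overline\varphi\,\bar\partial Y-i\gamma\overline\varphi\,Y-i\overline\varphi\,\bar\partial Y=-i\gamma\overline\varphi\,Y .$$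
The derivatives of $Y$ have cancelled. Moreover $Y$ can be read off from $W$, because $X$ and $Y$ are real:
$$\operatorname{Im}W=-\operatorname{Re}(\varphi)\,Y=-e^{\gamma x}\cos(\gamma y)\,Y .$$
For $0<y<h:=\pi/(3|\gamma|)$ we have $\cos\gamma y\ge\frac12$, so
$$|\bar\partial W|=|\gamma|e^{\gamma x}|Y|\le2|\gamma|\,|\operatorname{Im}W|\le2|\gamma|\,|W| .\tag{4}$$
Since $\overline\varphi$ is bounded near each boundary point, $W$ has n.t. limit $0$ a.e. on $E$.

What remains is a uniqueness theorem of Privalov type for functions that satisfy (4).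

## 4. Privalov's theorem for $|\bar\partial V|\le C|V|$

An example of the inequality: if $g$ is holomorphic and $V=e^{\bar z}g$, then $\bar\partial V=V$. Multiplying by the bounded (on bounded sets), invertible factor $G=e^{-\bar z}$ makes $V$ holomorphic. The lemma below finds such a factor in general; this is the similarity principle. The inequality cannot be dropped. The function $V=y$ vanishes on all of $\mathbb R$ and is not $0$, but $\bar\partial y=\frac i2$ is not bounded by $Cy$ near $\mathbb R$.

We recall the Cauchy transform. For $q$ bounded with bounded support, let $\mathcal C q(z)=\frac1\pi\int\frac{q(\zeta)}{z-\zeta}\,dA(\zeta)$, where $dA$ is area measure. It is continuous: for $z$ in a bounded set it is the convolution of the bounded function $q$ with an integrable function, namely $1/(\pi z)$ cut off to a large disc. For $\eta\in C_c^1(\mathbb C)$, the Cauchy–Pompeiu formula $\eta(\zeta)=\frac1\pi\int\frac{\bar\partial\eta(z)}{\zeta-z}dA(z)$ and Fubini give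
$$\int\mathcal C q\;\bar\partial\eta\,dA=-\int q\,\eta\,dA ,\tag{5}$$
that is, $\bar\partial\,\mathcal Cq=q$ weakly. Matrices carry the operator norm, and all this applies entrywise.

**Lemma 1.** Let $V\in C^1(\{0<y<h\};\mathbb C^n)$ satisfy $|\bar\partial V|\le C|V|$, and let $V$ have n.t. limit $0$ a.e. on a measurable set $E\subset\mathbb R$, $|E|>0$. Then $V\equiv0$ in some half-disc $\Omega=\{|z-x_0|<\rho,\ y>0\}$.

*Proof.* **Step (a): a linear equation.** The purpose is to replace the inequality by $\bar\partial V=NV$ with bounded $N$. Let $N=(\bar\partial V)V^*/|V|^2$ where $V\ne0$ and $N=0$ where $V=0$. This is a measurable matrix function with $\|N\|\le|\bar\partial V|/|V|\le C$. Where $V\neq0$, clearly $NV=\bar\partial V$. Where $V=0$, the inequality gives $\bar\partial V=0=NV$.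

**Step (b): the factor $G$.** The purpose is to solve $\bar\partial G=-GN$ with $G$ close to $I$. Let $x_0$ be a density point of $E$, and let $0<\rho<h$ with $2C\rho\le\frac14$. For every $z\in\mathbb C$,
$$\frac1\pi\int_\Omega\frac{dA(\zeta)}{|z-\zeta|}\le\frac1\pi\int_{|\zeta-z|<\rho}\frac{dA(\zeta)}{|z-\zeta|}=2\rho .$$
Indeed, write $\Delta=\{|\zeta-z|<\rho\}$. The integrand is at most $1/\rho$ on $\Omega\setminus\Delta$ and at least $1/\rho$ on $\Delta\setminus\Omega$. Since $|\Omega|\le|\Delta|$, also $|\Omega\setminus\Delta|\le|\Delta\setminus\Omega|$. So the operator $G\mapsto\mathcal C(1_\Omega GN)$ on bounded matrix functions on $\Omega$ has norm at most $2C\rho\le\frac14$. Hence $G=I-\mathcal C(1_\Omega GN)$ has a solution, by Neumann series, with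
$$\|G\|_\infty\le\frac1{1-1/4}=\frac43,\qquad\|G-I\|_\infty\le\frac14\cdot\frac43=\frac13 .$$
By the equation, $G$ is continuous. So $\|G(z)-I\|\le\frac13$ for every $z\in\Omega$, and $G(z)$ is invertible. By (5), and since $\int\bar\partial\eta\,dA=0$,
$$\int_\Omega G\,\bar\partial\eta\,dA=\int_\Omega GN\eta\,dA\qquad\text{for }\eta\in C_c^1(\Omega;\mathbb C^n).\tag{6}$$

**Step (c): $F=GV$ is holomorphic.** The purpose is to reach a function to which Privalov's theorem applies. Let $\chi\in C_c^\infty(\Omega)$ be scalar. Use (6) with $\eta=\chi V\in C_c^1$: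
$$\int_\Omega GV\,\bar\partial\chi\,dA=\int_\Omega G\,\bar\partial(\chi V)\,dA-\int_\Omega\chi\,G\,\bar\partial V\,dA=\int_\Omega\chi\,GNV\,dA-\int_\Omega\chi\,GNV\,dA=0 .$$
So the continuous function $F$ satisfies $\bar\partial F=0$ weakly, and by Weyl's lemma it is holomorphic in $\Omega$.

**Step (d): conclusion.** As $G$ is bounded, $F$ has n.t. limit $0$ a.e. on $E\cap(x_0-\rho,x_0+\rho)$, which has positive measure because $x_0$ is a density point. By Privalov's theorem in $\Omega$, applied to each component, $F\equiv0$. So $V=G^{-1}F\equiv0$ in $\Omega$. $\square$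

## 5. Constancy of $A$ and $B$, and the end of Theorem 1

**Step 6: $A$ and $B$ are constant.** Lemma 1 with $n=1$ applies to $W$ in the strip $0<y<h$ by (4). It gives $W\equiv0$ in some half-disc $\Omega$. There $\operatorname{Im}W=0$ gives $Y=0$, because $e^{\gamma x}\cos\gamma y>0$. Then $X=W+i\overline\varphi\,Y=0$. So the holomorphic functions $A,B$ are real-valued in $\Omega$, hence real constants there, and by the identity theorem in all of $\mathbb C_+$.

**Step 7: integrability.** The purpose is to exclude nonzero constants. We have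
$$f=a+ib=Ae^{-\beta z}+iBe^{-\alpha z}\quad\text{in }\mathbb C_+ .$$
On $\mathbb R$ this gives $u=Ae^{-\beta x}$ and $v=Be^{-\alpha x}$, both in $L^2(\mathbb R)$, so $A=B=0$. Hence $f=0$, $P=u=0$ and $T=P'+\beta P=0$. This proves Theorem 1. In particular, (1) holds for $K(\xi)=\operatorname{sgn}\xi\,\frac{\xi-i}{\xi-2i}$, all $T\in L^2(\mathbb R)$ and all $E$ with $|E|>0$. $\blacksquare$

The derivatives $A',B'$ were used only inside $\mathbb C_+$; on $E$ only the values of $A$ and $B$ entered. This is how the proof avoids $f''$ on the boundary.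

## 6. Symbols that are rational on each half-line

Let $r_+,r_-$ be rational functions with complex coefficients, and let $K=r_+$ on $(0,\infty)$, $K=r_-$ on $(-\infty,0)$. Such a $K$ is called semirational. Boundedness is not assumed: $\operatorname{dom}\mathcal K=\{T\in L^2:K\hat T\in L^2\}$. For example, $K=|\xi|$ is semirational with $r_\pm=\pm\xi$ and $\operatorname{dom}\mathcal K=W_2^1$. The symbol of Theorem 1 has $r_\pm=\pm\frac{\xi-i\alpha}{\xi-i\beta}$.

**Theorem 2.** $\mathcal K$ is completely antilocal, i.e. (1) holds for all $E$ with $|E|>0$ and all $T\in\operatorname{dom}\mathcal K$, if and only if $r_+\not\equiv r_-$.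

**Necessity.** This is the first test of Section 1 again. If $r_+=r_-=N/d$ with polynomials $N$ and $d\not\equiv0$, take $0\neq\phi\in C_c^\infty(\mathbb R)$ and $T=d(D)\phi$. Then $\hat T=d\,\hat\phi\neq0$, $T\in\operatorname{dom}\mathcal K$ and $\mathcal K(T)=N(D)\phi$. Both vanish on $E=\mathbb R\setminus\operatorname{supp}\phi$, and (1) fails.

For sufficiency, let $r_+\not\equiv r_-$, let $T,S\in L^2$ with $\hat S=K\hat T$, and let $T=S=0$ a.e. on $E$. We must show $T=0$. This takes the rest of the notes.

## 7. Separating the values of $r_+$ and $r_-$ at infinity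

**Step 1: reduction to $r_+(\infty)\ne r_-(\infty)$ in $\mathbb C\cup\{\infty\}$.** The purpose is to make the highest-order terms solvable in Step 2 below. We replace $(T,S,K)$ by new triples. In each case the new $T,S$ lie in $L^2$, satisfy $\hat S=K\hat T$ and vanish a.e. on $E$, and the new $r_\pm$ are still different.

(i) Suppose $r_+(\infty)=r_-(\infty)=\infty$. Then $|K|\ge c|\xi|$ for large $|\xi|$ with some $c>0$, so $|\xi\hat T|\le C|\hat S|$ there. Hence $T\in W_2^1$, and by Fact (F) $DT=0$ a.e. on $E$. Replace $(T,S,K)$ by $(DT,S,K/\xi)$. If we show $DT=0$, then $T$ is a constant in $L^2$, so $T=0$. Each such step lowers the orders of the poles at $\infty$ by one. After finitely many steps the two values at $\infty$ are not both $\infty$.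

(ii) Suppose $r_+(\infty)=r_-(\infty)=c\in\mathbb C$. Then $K-c=O(1/|\xi|)$ at $\infty$. The function $S_0=S-cT$ is in $L^2$ with $\hat S_0=(K-c)\hat T$, and $|\xi\hat S_0|\le C|\hat T|$ for large $|\xi|$. So $S_0\in W_2^1$. Also $S_0=0$ a.e. on $E$, so $DS_0=0$ a.e. on $E$ by (F). Replace $(T,S,K)$ by $(T,DS_0,\xi(K-c))$. The new $r_\pm=\xi(r_\pm-c)$ are finite at $\infty$, so case (i) does not return. The difference $r_+-r_-\not\equiv0$ is multiplied by $\xi$, so its order of vanishing at $\infty$ drops by one. After finitely many steps this order is $0$, and the values at $\infty$ differ.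

Two examples. For $K=|\xi|$, one step (i) leads to $\operatorname{sgn}\xi$, with values $1$ and $-1$. For $r_-=1$, $r_+=1+\frac1{\xi-i}$, one step (ii) with $c=1$ leads to $r_-=0$, $r_+=\frac{\xi}{\xi-i}$, with values $0$ and $1$.

## 8. A linear differential system that holds on $E$

**Step 2: functions $G_\pm$ and the matrix $\mathbb A$.** The purpose is the analogue of (2): an equation $s'=\mathbb As$ a.e. on $E$, with entries of $s$ holomorphic above or below the axis.

Write $r_\pm=N_\pm/d_\pm$ in lowest terms. Multiply numerators and denominators by powers of $\xi-i$ so that $\max(\deg N_\pm,\deg d_\pm)=m$ for both signs, with one $m\ge1$. The only common zero that this can introduce is $i$, so $N_\pm$ and $d_\pm$ have no common real zero. Let $n_\pm,\delta_\pm$ be the coefficients of $\xi^m$ in $N_\pm,d_\pm$; then $(n_\pm,\delta_\pm)\ne(0,0)$. The quotient $(|N_\pm|+|d_\pm|)/(1+|\xi|)^m$ is continuous and positive on $\mathbb R$ with limit $|n_\pm|+|\delta_\pm|>0$ at $\pm\infty$, so with some $c>0$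
$$|N_\pm(\xi)|+|d_\pm(\xi)|\ge c(1+|\xi|)^m\qquad(\xi\in\mathbb R).$$
The value $r_\pm(\infty)$ is $n_\pm/\delta_\pm$ (or $\infty$ if $\delta_\pm=0$). As the two values differ, $n_+\delta_--n_-\delta_+\neq0$.

Let $\hat G_\pm=1_{\{\pm\xi>0\}}\hat T/d_\pm$. Then
$$d_\pm\hat G_\pm=1_{\{\pm\xi>0\}}\hat T,\qquad N_\pm\hat G_\pm=1_{\{\pm\xi>0\}}\hat S,$$
and the lower bound gives $(1+|\xi|)^m|\hat G_\pm|\le c^{-1}(|\hat T|+|\hat S|)\in L^2$. Hence $G_\pm^{(j)}\in H^2(\mathbb C_\pm)$ for $0\le j\le m$. On $\mathbb R$ we have $d_+(D)G_++d_-(D)G_-=T$ and $N_+(D)G_++N_-(D)G_-=S$, so a.e. on $E$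
$$d_+(D)G_++d_-(D)G_-=0,\qquad N_+(D)G_++N_-(D)G_-=0 .$$
This is a linear system for $D^mG_+,D^mG_-$ with coefficient matrix $\begin{pmatrix}\delta_+&\delta_-\\ n_+&n_-\end{pmatrix}$, whose determinant is not $0$. Put
$$f=(G_+,G_+',\dots,G_+^{(m-1)})^T,\qquad k=(G_-,G_-',\dots,G_-^{(m-1)})^T,\qquad s=(f,k)\in\mathbb C^{2m}.$$
Solving for the top derivatives gives constant row vectors $\lambda_\pm$ with
$$G_+^{(m)}=\lambda_+s,\qquad G_-^{(m)}=\lambda_-s\qquad\text{a.e. on }E.\tag{7}$$
Let $\mathbb A$ be the $2m\times2m$ matrix with
$$\mathbb As=(f_2,\dots,f_m,\lambda_+s;\ k_2,\dots,k_m,\lambda_-s)$$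
for $s=(f,k)\in\mathbb C^{2m}$. So (7) says $s'=\mathbb As$ a.e. on $E$. Let $\Pi_\pm:\mathbb C^{2m}\to\mathbb C^m$ be the projections onto the first ($+$) and last ($-$) $m$ coordinates, $\iota_\pm$ the corresponding inclusions, and $e=(0,\dots,0,1)^T\in\mathbb C^m$.

**Example.** For the symbol of Theorem 1, $m=1$, $d_\pm=\xi-i\beta$, $N_\pm=\pm(\xi-i\alpha)$. Since $i(D-i\beta)=\frac{d}{dx}+\beta$, the equations on $E$ are
$$G_+'+\beta G_++G_-'+\beta G_-=0,\qquad G_+'+\alpha G_+-G_-'-\alpha G_-=0 .$$
With $p=\frac{\alpha+\beta}2$ and $q=\frac{\alpha-\beta}2$, adding and subtracting gives $G_+'=-pG_++qG_-$ and $G_-'=qG_+-pG_-$, so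
$$\mathbb A=\begin{pmatrix}-p&q\\ q&-p\end{pmatrix}.$$
Its eigenvalues are $-p+q=-\beta$ on $(1,1)^T$ and $-p-q=-\alpha$ on $(1,-1)^T$. These are the two exponents from Section 2.

## 9. Transport from $z$ to $\bar z$, and two defects that vanish on $E$

Again we may not differentiate (7) along $E$, and now there is no symmetry $T=\overline T$ that links $G_+$ and $G_-$. Suppose for a moment that $s'=\mathbb As$ held for an entire $s=(f,k)$. Then $s(\bar z)=\exp((\bar z-z)\mathbb A)\,s(z)$. In reality, for $z\in\mathbb C_+$, we know the upper half $f(z)$ of the state at $z$ and the lower half $k(\bar z)$ of the state at $\bar z$. So we *define* a state at $z$ by asking that its upper half is $f(z)$, and that the lower half of its transport to $\bar z$ is $k(\bar z)$. Then we measure by how much the top derivatives fail to satisfy (7).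

**Step 3: definition of the states and of the defects.** The purpose is to build functions $\omega_\pm$ that vanish on $E$ and that are $0$ exactly when (7) holds for the transported states. For $z\in\mathbb C_+$ let $k_*(z)=k(\bar z)$, which is antiholomorphic, and
$$\mathcal E=\exp((\bar z-z)\mathbb A)=\exp(-2iy\mathbb A),\qquad Q=\Pi_-\mathcal E\iota_-,\qquad\tilde Q=\Pi_+\mathcal E^{-1}\iota_+ .$$
At $y=0$ both $Q$ and $\tilde Q$ are $I$. By continuity we can choose $h>0$ such that both are invertible for $0\le y\le h$; the inverses are then bounded there. In $0<y<h$ define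
$$\kappa=Q^{-1}\big(k_*-\Pi_-\mathcal E\iota_+f\big),\qquad R=\iota_+f+\iota_-\kappa,\qquad\tilde R=\mathcal ER .$$
Then $\Pi_+R=f$ and
$$\Pi_-\tilde R=\Pi_-\mathcal E\iota_+f+Q\kappa=k_*,$$
as we asked. Write $\tilde R=\iota_+f_*+\iota_-k_*$, where $f_*=\Pi_+\tilde R$. The defects are the scalar functions
$$\omega_+(z)=G_+^{(m)}(z)-\lambda_+R(z),\qquad\omega_-(z)=G_-^{(m)}(\bar z)-\lambda_-\tilde R(z).$$
As $y\to0$ nontangentially, $\mathcal E\to I$, $Q\to I$ and $\Pi_-\mathcal E\iota_+\to0$. So a.e. on $\mathbb R$, $\kappa\to k$, and $R$ and $\tilde R$ tend to $s$. By (7), $\omega_+$ and $\omega_-$ have n.t. limit $0$ a.e. on $E$.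

In the example, $\mathcal E=e^{2ipy}\begin{pmatrix}\cos2qy&-i\sin2qy\\-i\sin2qy&\cos2qy\end{pmatrix}$, so $Q=e^{2ipy}\cos2qy$ and $\tilde Q=e^{-2ipy}\cos2qy$. Since $2q=-\gamma$, they are invertible exactly where $\cos\gamma y\neq0$, the quantity we had to keep positive in Step 5 of Section 3.

**Step 4: the system for the defects.** The purpose is to show $\bar\partial\omega_+=O(|\omega_-|)$ and $\partial\omega_-=O(|\omega_+|)$. Only the last line of $\mathbb A$ in each half involves $\lambda_\pm$. Since $\Pi_+R=f$ and $\Pi_-\tilde R=k_*$, the definitions of $\mathbb A$ and $\omega_\pm$ give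
$$\partial f=\Pi_+\mathbb AR+\omega_+e,\qquad\bar\partial k_*=\Pi_-\mathbb A\tilde R+\omega_-e .\tag{8}$$
For the second, note that $\bar\partial k_*(z)=k'(\bar z)$.

*The derivative $\bar\partial\omega_+$.* As $\bar\partial\mathcal E=\mathbb A\mathcal E$, from $\tilde R=\mathcal ER$ we get $\bar\partial\tilde R=\mathbb A\tilde R+\mathcal E\,\bar\partial R$. Since $\bar\partial f=0$, we have $\bar\partial R=\iota_-\bar\partial\kappa$. Apply $\Pi_-$:
$$\bar\partial k_*=\Pi_-\mathbb A\tilde R+Q\,\bar\partial\kappa .$$
Comparison with (8) gives $Q\,\bar\partial\kappa=\omega_-e$. Since $G_+^{(m)}$ is holomorphic,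
$$\bar\partial R=\iota_-Q^{-1}e\,\omega_-,\qquad\bar\partial\omega_+=-(\lambda_+\iota_-Q^{-1}e)\,\omega_- .\tag{9}$$

*The derivative $\partial\omega_-$.* As $\mathcal E^{-1}=\exp((z-\bar z)\mathbb A)$, we have $\partial\mathcal E^{-1}=\mathbb A\mathcal E^{-1}$. From $R=\mathcal E^{-1}\tilde R$ we get
$$\partial R=\mathbb AR+\mathcal E^{-1}\partial\tilde R .\tag{10}$$
Since $k_*$ is antiholomorphic, $\partial k_*=0$ and $\partial\tilde R=\iota_+\partial f_*$. Apply $\Pi_+$ to (10):
$$\partial f=\Pi_+\mathbb AR+\tilde Q\,\partial f_* .$$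
Comparison with (8) gives $\tilde Q\,\partial f_*=\omega_+e$. Since $G_-^{(m)}(\bar z)$ is antiholomorphic,
$$\partial\tilde R=\iota_+\tilde Q^{-1}e\,\omega_+,\qquad\partial\omega_-=-(\lambda_-\iota_+\tilde Q^{-1}e)\,\omega_+ .\tag{11}$$

In the example, (9) reads $\bar\partial\omega_+=-\dfrac{q\,e^{-2ipy}}{\cos\gamma y}\,\omega_-$.

**Step 5: the defects vanish in a half-disc.** The purpose is to apply Lemma 1. The coefficients in (9) and (11) are bounded for $0<y<h$. Put $V=(\omega_+,\overline{\omega_-})^T$, a smooth function in the strip. Since $\bar\partial\,\overline{\omega_-}=\overline{\partial\omega_-}$, (9) and (11) give $|\bar\partial V|\le C|V|$ there. Also $V$ has n.t. limit $0$ a.e. on $E$. By Lemma 1, $\omega_+\equiv\omega_-\equiv0$ in some half-disc $\Omega$, which lies in the strip $0<y<h$, since $\rho<h$ in the proof of the lemma.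

## 10. Exponential polynomials in $L^2(\mathbb R)$

**Step 6: $G_\pm$ are exponential polynomials.** The purpose is to use $\omega_\pm=0$ to find $G_\pm$ explicitly. In $\Omega$, (9) gives $\bar\partial R=0$, and (11) gives $\partial\tilde R=0$. Then (10) becomes $\partial R=\mathbb AR$. So $R$ is holomorphic with $R'=\mathbb AR$, hence
$$R=e^{z\mathbb A}R_0,\qquad\tilde R=\mathcal ER=e^{(\bar z-z)\mathbb A}e^{z\mathbb A}R_0=e^{\bar z\mathbb A}R_0,$$
with a constant vector $R_0$. The first entry of $\Pi_+R=f$ is $G_+(z)$, and the first entry of $\Pi_-\tilde R=k_*$ is $G_-(\bar z)$. So $G_+$ in $\Omega$, and $G_-$ in $\{\bar z:z\in\Omega\}$, coincide with entries of $e^{w\mathbb A}R_0$ as functions of $w$. These are exponential polynomials, in particular entire. By the identity theorem, $G_+$ and $G_-$ coincide with them in all of $\mathbb C_+$ and $\mathbb C_-$, and hence, taking boundary values, on $\mathbb R$.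

**Step 7: they are zero.** Let $g$ be an entry of $e^{x\mathbb A}R_0$ with $g\in L^2(\mathbb R)$. If $\chi$ is the characteristic polynomial of $\mathbb A$, then by Cayley–Hamilton $\chi(d/dx)\,e^{x\mathbb A}R_0=\chi(\mathbb A)e^{x\mathbb A}R_0=0$. So $p(D)g=0$ for the polynomial $p(\xi)=\chi(i\xi)\not\equiv0$. Taking Fourier transforms of tempered distributions, $p\,\hat g=0$. Here $\hat g\in L^2$, and $p$ has finitely many zeros, so $\hat g=0$ a.e. and $g=0$.

Since $G_\pm\in L^2(\mathbb R)$, we get $G_+=G_-=0$ and $T=d_+(D)G_++d_-(D)G_-=0$. For the original triple $T=0$ follows by undoing the reductions of Section 7: steps (ii) do not change $T$, and in steps (i) $DT=0$ implies $T=0$. This proves Theorem 2. $\blacksquare$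

Theorem 2 contains Theorem 1, because there $r_-=-r_+\not\equiv r_+$. Within the semirational class, complete antilocality on the full $L^2$ domain fails exactly when $K$ is a single rational function on $\mathbb R$.
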